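# Deciding membership in $\mathbf{DA}\,\square\,\mathbf{DA}$

All monoids are finite, except the free monoids $A^*$ over finite alphabets $A$. For a word $w$, the set of letters occurring in $w$ is its content, written $c(w)$.

## 1. Finite monoids and the pseudovarieties $\mathbf{DA}$ and $\mathbf{DS}$

**Definition (division, pseudovariety).** A monoid $M$ *divides* a monoid $P$ if $M$ is a quotient of a submonoid of $P$. A *pseudovariety* is a class of finite monoids closed under submonoids, quotients and finite direct products. The empty product is included, so the trivial monoid belongs to every pseudovariety.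

For example, the finite monoids that are commutative and satisfy $x^2=x$ form a pseudovariety, which we call $\mathbf{Sl}$. The monoid $U_1=\{1,0\}$ is in it.

**Definition (idempotent power, aperiodicity).** For $s$ in a finite monoid, $s^\omega$ is the unique idempotent among $s,s^2,s^3,\dots$. The monoid is *aperiodic* if $s^\omega s=s^\omega$ for all $s$; equivalently, all its subgroups are trivial.

In $\mathbb Z/2=\{1,g\}$ we have $g^\omega=1$ and $g^\omega g=g\neq g^\omega$, so $\mathbb Z/2$ is not aperiodic. In $U_1$ we have $0^\omega 0=0^\omega$ and $1^\omega 1=1^\omega$, so $U_1$ is aperiodic.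

Two routine facts will be used. First, there is $K\ge 1$ with $s^K=s^\omega$ for all $s\in M$ at once (take a common multiple of suitable exponents), and every multiple of $K$ also works, so $K$ may be taken large and may serve several monoids at once. Second, if $N$ is aperiodic then
$$m^j=m^\omega\qquad\text{for all } m\in N,\ j\ge |N|. \tag{1}$$
Indeed, two of $m,\dots,m^{|N|+1}$ coincide, say $m^i=m^{i+d}$ with $i\le |N|$ and $d\ge1$. Then $m^i=m^{i+dl}$ for all $l$. All sufficiently large powers of $m$ equal $m^\omega$ because $m^\omega m=m^\omega$. So $m^i=m^\omega$, and then $m^j=m^\omega$ for all $j\ge i$.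

**Green's relations.** Write $x\le_{\mathcal J}y$ if $x\in MyM$, $x\le_{\mathcal R}y$ if $x\in yM$, and $x\le_{\mathcal L}y$ if $x\in My$. The equivalences $\mathcal J,\mathcal R,\mathcal L$ are the associated ones, and $\mathcal H=\mathcal R\cap\mathcal L$. In a finite monoid $\mathcal D=\mathcal J$. Stability says that $x\le_{\mathcal R}y$ and $x\,\mathcal J\,y$ imply $x\,\mathcal R\,y$, and dually for $\mathcal L$. For an idempotent $e$, the class $H_e$ is a group with identity $e$. A $\mathcal D$-class is *regular* if it contains an idempotent; then every $\mathcal R$-class and every $\mathcal L$-class in it contains one.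

**Definition ($\mathbf{DS}$ and $\mathbf{DA}$).** $\mathbf{DS}$ is the pseudovariety of monoids all of whose regular $\mathcal D$-classes are subsemigroups. $\mathbf{DA}$ is the pseudovariety of monoids satisfying
$$(xy)^\omega\,y\,(xy)^\omega=(xy)^\omega\quad\text{for all }x,y .$$

Here are the running examples.

* The *first-letter monoid* $F=\{1,\alpha,\beta\}$, where $\alpha x=\alpha$ and $\beta x=\beta$ for all $x$. All elements are idempotent and $xyx=xy$ always holds, so $(xy)y(xy)=xyxy=xy$. Hence $F\in\mathbf{DA}$. Under $a\mapsto\alpha$, $b\mapsto\beta$, a nonempty word is sent to its first letter.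
* Every monoid in $\mathbf{Sl}$ is in $\mathbf{DA}$, since $(xy)y(xy)=xy$.
* $\mathbb Z/2\in\mathbf{DS}$, since its only $\mathcal D$-class is itself. It is not in $\mathbf{DA}$: with $x=1$, $y=g$ the identity reads $g=1$.
* $B_2^1=\{1,\bar a,\bar b,\bar a\bar b,\bar b\bar a,0\}$, where $\bar a,\bar b$ are the $2\times2$ matrix units $E_{12},E_{21}$. So $\bar a\bar a=\bar b\bar b=0$, $\bar a\bar b\bar a=\bar a$, $\bar b\bar a\bar b=\bar b$. The $\mathcal D$-class $\{\bar a,\bar b,\bar a\bar b,\bar b\bar a\}$ is regular but not closed under product, so $B_2^1\notin\mathbf{DS}$. Also $(\bar a\bar b)^\omega\bar b(\bar a\bar b)^\omega=0\ne\bar a\bar b$, so $B_2^1\notin\mathbf{DA}$. Let $a\mapsto\bar a$, $b\mapsto\bar b$. A word goes to $0$ iff it contains $aa$ or $bb$. A nonempty alternating word goes to the element determined by its first and last letters.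

The following absorption lemma is the engine of everything below.

**Lemma 1.** Let $D\in\mathbf{DS}$, let $E\in D$ be idempotent, and let $z=z_1\cdots z_r$ with $E\in Dz_iD$ for each $i$. Then $EzE\in H_E$. If moreover every regular $\mathcal D$-class of $D$ is an aperiodic semigroup, then $EzE=E$.

**Proof.** Let $J$ be the $\mathcal J$-class of $E$; it is regular, hence a subsemigroup. We show by induction that $u_i=Ez_1\cdots z_i\in J$; clearly $u_0=E\in J$. Let $u_i\in J$ and write $E=pz_{i+1}q$. Then $E=EE=p(z_{i+1}qE)$, so $E\le_{\mathcal J}z_{i+1}qE\le_{\mathcal J}E$ and $z_{i+1}qE\in J$. As $J$ is a subsemigroup, $u_iz_{i+1}qE\in J$. From $u_iz_{i+1}qE\le_{\mathcal J}u_iz_{i+1}\le_{\mathcal J}u_i$, where both ends lie in $J$, we get $u_{i+1}\in J$. Thus $Ez\in J$, and $EzE=(Ez)E\in J$. Since $EzE\le_{\mathcal R}E$ and $EzE\le_{\mathcal L}E$, stability gives $EzE\,\mathcal H\,E$. If $J$ is an aperiodic semigroup, its subgroup $H_E$ is trivial. $\square$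

**Lemma 2.** A finite monoid is in $\mathbf{DA}$ iff each of its regular $\mathcal D$-classes is an aperiodic semigroup. Consequently $\mathbf{DA}\subseteq\mathbf{DS}$, monoids in $\mathbf{DA}$ are aperiodic, and $\mathbf{DA}$ is closed under reversing the multiplication.

**Proof.** Suppose the regular $\mathcal D$-classes are aperiodic semigroups. Apply Lemma 1 with $E=(xy)^\omega$ and $z=z_1=y$, which is a factor of $E$. It gives $EyE=E$, the identity.

Conversely assume the identity, and let $J$ be a regular $\mathcal D$-class. First let $e,f\in J$ be idempotents. As $e\,\mathcal D\,f$, there are $x,y$ with $xy=e$, $yx=f$; replacing $x,y$ by $xyx,yxy$ keeps these equations and gives in addition $fy=y$. The identity yields $eye=e$, that is $e=ef\,ye\in efM$, so $ef\,\mathcal R\,e$ and $ef\in J$. Now let $a,b\in J$ and choose idempotents $e\,\mathcal L\,a$, $f\,\mathcal R\,b$. Then $ab\,\mathcal L\,eb\,\mathcal R\,ef$, so $ab\in J$. Putting $x=1$ in the identity gives $y^\omega y=y^\omega$; so $M$ is aperiodic, and the semigroup $J$ has only trivial subgroups.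

The first two consequences are now clear. For the last, the condition on $\mathcal D$-classes is left-right symmetric. $\square$

For elements $s,t$ of a finite semigroup we abbreviate
$$I(s,t):\qquad (st)^\omega\,t\,(st)^\omega=(st)^\omega .$$
So $M\in\mathbf{DA}$ iff $I(s,t)$ holds for all $s,t\in M$. In $B_2^1$, $I(s,t)$ fails exactly for $(\bar a,\bar b)$ and $(\bar b,\bar a)$. Indeed it can fail only if $(st)^\omega\ne0$, so $st\in\{1,\bar a\bar b,\bar b\bar a\}$. If $st=1$ then $s=t=1$ and it holds. If $st=\bar a\bar b$ then $(s,t)$ is one of $(1,\bar a\bar b)$, $(\bar a\bar b,1)$, $(\bar a\bar b,\bar a\bar b)$, for which it holds, or $(\bar a,\bar b)$. The case $st=\bar b\bar a$ is symmetric.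

**Lemma 3.** Let $s'=(st)^\omega s$ and $t'=t(st)^\omega$. Then $I(s',t')\Leftrightarrow I(s,t)$.

**Proof.** Put $E=(st)^\omega$. Then $s't'=E\,st\,E=E\,st$, because $E$ commutes with $st$. Its powers are $(s't')^k=E(st)^k$, so $(s't')^\omega=E$. Finally $Et'E=EtE$. Hence both statements say $EtE=E$. $\square$

## 2. The block product

**Definition (block product).** Let $M,N$ be monoids, with $M$ written additively (not necessarily commutative). $N$ acts on both sides of $M^{N\times N}$ by $(nf)(x,y)=f(xn,y)$ and $(fn)(x,y)=f(x,ny)$. The block product $M\,\square\,N$ is the set $M^{N\times N}\times N$ with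
$$(f_1,n_1)(f_2,n_2)=(f_1n_2+n_1f_2,\ n_1n_2).$$
Evaluated at a point, the first component of the product is
$$(f_1n_2+n_1f_2)(l,r)=f_1(l,n_2r)+f_2(ln_1,r).\tag{2}$$
For pseudovarieties $\mathbf V,\mathbf W$, the pseudovariety $\mathbf V\,\square\,\mathbf W$ is generated by all $M\,\square\,N$ with $M\in\mathbf V$, $N\in\mathbf W$.

It consists of all divisors of such block products. This class is closed under products: $(M_1\square N_1)\times(M_2\square N_2)$ embeds into $(M_1\times M_2)\,\square\,(N_1\times N_2)$ by sending $\big((f_1,n_1),(f_2,n_2)\big)$ to $(f,(n_1,n_2))$ with $f\big((x_1,x_2),(y_1,y_2)\big)=(f_1(x_1,y_1),f_2(x_2,y_2))$.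

Formula (2) has a concrete reading. Let $\theta(a)=(f_a,\psi(a))$ define a morphism $\theta:A^*\to M\,\square\,N$. Iterating (2), we get $\theta(a_1\cdots a_k)=(F,\psi(a_1\cdots a_k))$ with
$$F(l,r)=\sum_{i=1}^k f_{a_i}\big(l\,\psi(a_1\cdots a_{i-1}),\ \psi(a_{i+1}\cdots a_k)\,r\big).\tag{3}$$
Each position contributes an element of $M$, chosen knowing its letter and the $\psi$-values of everything to its left and to its right.

**Example.** Let $V=\{0,\infty\}$ with neutral element $0$ and $\infty+v=v+\infty=\infty$; it is $U_1$ written additively. Take $N=F$, $\theta(a)=(f_a,\alpha)$ and $\theta(b)=(f_b,\beta)$, where $f_a(l,r)=\infty$ iff $r=\alpha$, and $f_b(l,r)=\infty$ iff $r=\beta$. By (3), $F_w(1,1)=\infty$ iff some letter of $w$ is followed by the same letter, and $F_w(1,\alpha)=\infty$ iff $wa$ contains $aa$ or $bb$. So $\theta(w)$ tells us whether $w$ is empty, what its first letter is, whether it contains $aa$ or $bb$, and, if not, whether its last letter is $a$. This determines the image of $w$ in $B_2^1$. Hence $B_2^1$ is a quotient of $\theta(\{a,b\}^*)\le V\,\square\,F$.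

**Definition (inseparability).** Fix a surjective morphism $\varphi:A^*\to M$ (for instance $A=M$) and a pseudovariety $\mathbf W$. Elements $s,t\in M$ are *$\mathbf W$-inseparable* if for every $N\in\mathbf W$ and every morphism $\psi:A^*\to N$ there are $w\in\varphi^{-1}(s)$, $w'\in\varphi^{-1}(t)$ with $\psi(w)=\psi(w')$.

**Example.** If $\mathbf W$ is trivial, all pairs are inseparable. For $\mathbf W=\mathbf{Sl}$, $s$ and $t$ are inseparable iff they are images of two words with the same content. Indeed, a morphism to a monoid in $\mathbf{Sl}$ depends only on content, and the content map itself is a morphism from $A^*$ to the subsets of $A$ under union, which is in $\mathbf{Sl}$. In $B_2^1$, the words $aba$ and $bab$ show that $\bar a,\bar b$ are $\mathbf{Sl}$-inseparable. They are not $\mathbf{DA}$-inseparable: the map to $F$ sends every word of $\varphi^{-1}(\bar a)$ to $\alpha$ and every word of $\varphi^{-1}(\bar b)$ to $\beta$.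

## 3. Membership in $\mathbf{DA}\,\square\,\mathbf{DA}$ and a semi-algorithm

The work "The Atnext/Atprevious Hierarchy On The Starfree Languages" (https://core.ac.uk/download/56755032.pdf) studies temporal-logic expressions built from *atnext* and *atprevious*, where $P$ atnext $Q$ means: at the next position in the future where $Q$ holds, $P$ holds. It proves that the depth-$n$ level $\mathrm{at}_n$ coincides with the $n$-fold weakly iterated block product of $\mathbf{DA}$, so $\mathrm{at}_2$ corresponds to $\mathbf{DA}\,\square\,\mathbf{DA}$. It then asks: "Can the characterization as $\mathrm{at}_{2}$ help to see whether $\mathrm{DA}\,\square\,\mathrm{DA}$ is decidable or not?" We treat the decidability question underlying this: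

> Is there an algorithm that, given a finite monoid by its multiplication table, decides whether it belongs to $\mathbf{DA}\,\square\,\mathbf{DA}$?

Equivalently, given a regular language by an automaton, decide whether its syntactic monoid belongs to $\mathbf{DA}\,\square\,\mathbf{DA}$. From language to monoid, compute the syntactic monoid. From monoid to language, $M$ embeds in the product of the syntactic monoids of the languages $\varphi^{-1}(s)$, $s\in M$, each of which is a quotient of $M$.

The simplest cases can be done by hand. Every $M\in\mathbf{DA}$ belongs to $\mathbf{DA}\,\square\,\mathbf{DA}$, since $M\,\square\,\{1\}\cong M$. The monoid $B_2^1$ is not in $\mathbf{DA}$ but is in $\mathbf{DA}\,\square\,\mathbf{DA}$, by the example in Section 2.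

A direct attack is to enumerate all pairs $V,N\in\mathbf{DA}$ and test whether $M$ divides $V\,\square\,N$. This halts exactly when $M\in\mathbf{DA}\,\square\,\mathbf{DA}$. It never says "no", because nothing in the definition bounds $V$ or $N$ in terms of $M$. We need a test carried out inside $M$. The first theorem removes $V$; the second removes $N$.

**Theorem 1.** Let $\mathbf W\subseteq\mathbf{DS}$ be a pseudovariety of monoids and $\varphi:A^*\to M$ a surjective morphism. Then (a) and (b) are equivalent:

* (a) $M\in\mathbf{DA}\,\square\,\mathbf W$;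
* (b) there is a morphism $\psi:A^*\to N\in\mathbf W$ such that for every idempotent $e\in N$, $I(s,t)$ holds for all $s,t\in\varphi(\psi^{-1}(e))$.

If $\mathbf W\subseteq\mathbf{DA}$, they are also equivalent to

* (c) $I(s,t)$ holds for all $\mathbf W$-inseparable $s,t\in M$.

For $B\subseteq A$ let $H_B=\{\varphi(w):c(w)=B\}$. Let $(R_B)_{B\subseteq A}$ be the least family of subsets of $M\times M$ satisfying the following **rules**.

1. $(1,1)\in R_\emptyset$, and $(\varphi(a),\varphi(a))\in R_{\{a\}}$ for $a\in A$.
2. $R_BR_C\subseteq R_{B\cup C}$ (componentwise product).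
3. If $(s,s'),(t,t')\in R_B$ and $h,h'\in H_B$, then $(s^\omega h\,t^\omega,\ s'^\omega h'\,t'^\omega)\in R_B$.

Put $R=\bigcup_BR_B$.

**Theorem 2.** $s,s'\in M$ are $\mathbf{DA}$-inseparable iff $(s,s')\in R$.

**Theorem 3.** $M\in\mathbf{DA}\,\square\,\mathbf{DA}$ iff $I(s,t)$ holds for all $(s,t)\in R$. Hence membership in $\mathbf{DA}\,\square\,\mathbf{DA}$ is decidable; for a monoid $M$ generated by $A$, the fixpoint algorithm given by the rules runs in time $2^{O(|A|)}|M|^{O(1)}$.

Let us test (c) on small $\mathbf W$. For trivial $\mathbf W$ it says that $I(s,t)$ holds for all $s,t$, so $M\in\mathbf{DA}$, as it should. For $\mathbf W=\mathbf{Sl}$ it asks for $I(s,t)$ whenever $s,t$ lie in a common $H_B$. On $B_2^1$ this fails for $(\bar a,\bar b)$, so $B_2^1\notin\mathbf{DA}\,\square\,\mathbf{Sl}$. For $\mathbf W=\mathbf{DA}$ the pairs violating $I$ in $B_2^1$ are separated by $F$, so (c) confirms $B_2^1\in\mathbf{DA}\,\square\,\mathbf{DA}$. Finally $(s,s)$ is always inseparable and $I(s,s)$ says $s^\omega s=s^\omega$. So members of $\mathbf{DA}\,\square\,\mathbf{DA}$ are aperiodic,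 and $\mathbb Z/2$ is excluded.

## 4. Necessity: fibers of idempotents in a block product

We prove (a) $\Rightarrow$ (b); this direction uses no hypothesis on $\mathbf W$.

**Step 1: move the problem into the block product.** Let $T\le V\,\square\,N$ be a submonoid with $V\in\mathbf{DA}$, $N\in\mathbf W$, and let $\rho:T\to M$ be a surjective morphism. Choosing preimages of the $\varphi(a)$, we get $\theta:A^*\to T$ with $\rho\theta=\varphi$. Let $\psi$ be $\theta$ followed by the projection to $N$. Let $e\in N$ be idempotent and $s,t\in\varphi(\psi^{-1}(e))$. Then $s=\rho(x)$ and $t=\rho(y)$ with $x=(f,e)$, $y=(g,e)$ in $T$. Morphisms preserve $I$, so it suffices to prove $I(x,y)$.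

**Step 2: multiply elements over the same idempotent.** The two actions commute, are additive, and satisfy $e(eh)=eh$, $(he)e=he$. By induction on $k\ge2$,
$$(f_1,e)\cdots(f_k,e)=\Big(f_1e+\sum_{1<i<k}ef_ie+ef_k,\ e\Big).\tag{4}$$
For $k=2$ this is the definition. Multiplying (4) by $(f_{k+1},e)$ on the right, the first component becomes $f_1e+\sum_{1<i<k}ef_ie+ef_ke+ef_{k+1}$.

**Step 3: apply absorption to the inner part.** Put $F_0=efe$ and $G_0=ege$ in $V^{N\times N}$, which is in $\mathbf{DA}$ as a finite power of $V$. Write $(xy)^k=x(yx)^{k-1}y$ and $(xy)^ky(xy)^k=x\,(yx)^{k-1}\,yyx\,(yx)^{k-1}\,y$. By (4),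
$$(xy)^k=(fe+E_k+eg,\ e),\qquad (xy)^ky(xy)^k=(fe+E_k+G_0+G_0+F_0+E_k+eg,\ e),$$
where $E_k$ is the sum of $k-1$ copies of $G_0+F_0$. By aperiodicity, for all large $k$, $E_k$ is the idempotent power $E$ of $G_0+F_0$. Both $G_0$ and $F_0$ are factors of $E$, so Lemma 1 gives $E+(G_0+G_0+F_0)+E=E$. So $(xy)^ky(xy)^k=(xy)^k$ for all large $k$. Choosing such $k$ with $(xy)^k=(xy)^\omega$, we obtain $I(x,y)$. $\square$

## 5. The congruences $\approx_n$

For the converse we must produce monoids in $\mathbf{DA}$. They come from comparing words by first and last occurrences of letters.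

**Definition.** On a free monoid, $p\approx_0q$ iff $c(p)=c(q)$. Further, $p\approx_{n+1}q$ iff $c(p)=c(q)$ and for each $a\in c(p)$ the following two clauses hold.

* First occurrences: if $p=p_0ap_1$, $q=q_0aq_1$ with $a\notin c(p_0)\cup c(q_0)$, then $p_0\approx_nq_0$ and $p_1\approx_nq_1$.
* Last occurrences: if $p=p_0ap_1$, $q=q_0aq_1$ with $a\notin c(p_1)\cup c(q_1)$, then $p_0\approx_nq_0$ and $p_1\approx_nq_1$.

These are equivalence relations, by induction on $n$, and the definition is invariant under reversing words.

**Example.** $ab\approx_0aab$, but $ab\not\approx_1aab$: after the first $a$ remain $b$ and $ab$, with different contents. On the other hand $abab\approx_1abbab$. At the first $a$ the factors are $(1,bab)$ and $(1,bbab)$; at the first $b$, $(a,ab)$ and $(a,bab)$; at the last $a$, $(ab,b)$ and $(abb,b)$; at the last $b$, $(aba,1)$ and $(abba,1)$. All contents agree.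

**Lemma 4.** $\approx_{n+1}\subseteq\approx_n$; each $\approx_n$ is a congruence of finite index; and $A^*/{\approx_n}\in\mathbf{DA}$.

**Proof.** *Inclusion.* $\approx_1\subseteq\approx_0$ is clear. If $\approx_n\subseteq\approx_{n-1}$, then replacing $\approx_n$ by $\approx_{n-1}$ in the clauses weakens them, so $\approx_{n+1}\subseteq\approx_n$.

*Finite index.* $\approx_0$ has $2^{|A|}$ classes. The $\approx_{n+1}$-class of $p$ is determined by $c(p)$ and, for each $a\in c(p)$, the $\approx_n$-classes of the four words obtained by cutting $p$ at the first and at the last $a$. So finiteness passes from $n$ to $n+1$.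

*Congruence.* We show by induction on $n$ that $p\approx_nq$ and $p'\approx_nq'$ imply $pp'\approx_nqq'$. This is clear for $n=0$. Let $p\approx_{n+1}q$ and $p'\approx_{n+1}q'$; contents of the products agree. Consider the first $a$.

* If $a\in c(p)=c(q)$, then $pp'=p_0a(p_1p')$ and $qq'=q_0a(q_1q')$ with $p_0\approx_nq_0$ and $p_1\approx_nq_1$. Also $p'\approx_nq'$ by inclusion, so $p_1p'\approx_nq_1q'$ by induction.
* If $a\notin c(p)$, then $pp'=(pp'_0)ap'_1$ and $qq'=(qq'_0)aq'_1$ with $p'_0\approx_nq'_0$, $p'_1\approx_nq'_1$, and $p\approx_nq$ by inclusion. So $pp'_0\approx_nqq'_0$ by induction.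

Last occurrences follow by reversal.

*Membership in $\mathbf{DA}$.* We claim: if $c(z)\subseteq c(t)$ and $i,j,k\ge n+1$, then $t^izt^j\approx_nt^k$. Contents agree, which settles $n=0$. Let $n\ge1$ and $a\in c(t)$. Write $t=t_0at_1$ with $a\notin c(t_0)$. The first-occurrence factorizations are
$$t^izt^j=t_0\cdot a\cdot t_1t^{i-1}zt^j,\qquad t^k=t_0\cdot a\cdot t_1t^{k-1}.$$
Since $i-1,\,j,\,k-1\ge n$, induction gives $t^{i-1}zt^j\approx_{n-1}t^{k-1}$, and we may multiply by $t_1$ on the left. Now write $t=t_0at_1$ with $a\notin c(t_1)$. The last-occurrence factorizations are $t^izt^{j-1}t_0\cdot a\cdot t_1$ and $t^{k-1}t_0\cdot a\cdot t_1$, and $t^izt^{j-1}\approx_{n-1}t^{k-1}$ by induction. This proves the claim. Apply it with $t=xy$, $z=y$ and $i=j=k$ a large exponent for which the class of $(xy)^k$ is idempotent. This is the identity of $\mathbf{DA}$. $\square$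

## 6. Finite categories with local monoids in $\mathbf{DA}$

A block product sees each letter together with its left and right context. So the words we shall compare are paths in a graph of contexts, and only products along paths make sense. This leads to categories.

**Definition.** Let $\Gamma$ be a finite directed graph with edge set $\Delta$. A finite category $\mathcal C$ on the vertices of $\Gamma$ is *generated by $\Gamma$* if each path $p$ denotes an arrow $[p]$, with $[pq]=[p][q]$, empty paths denoting identities, and every arrow being some $[p]$. We compose from left to right. The *local monoid* at $j$ is $\mathcal C(j,j)$. Two paths (or arrows) are *coterminal* if they have the same source and the same target. A path is in particular a word over $\Delta$.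

**Example.** Take vertices $1,2$, edges $a:1\to2$ and $b:2\to1$, and the category with exactly one arrow in each hom-set. Its local monoids are trivial. If we turn it into a monoid by setting undefined products equal to $0$ and adjoining an identity, we obtain $B_2^1\notin\mathbf{DA}$. So hypotheses on local monoids do not pass to such a monoid, and we must argue with paths.

**Lemma 5 (locality of $\mathbf{DA}$; due to Almeida, 1996).** Let $\mathcal C$ be a finite category generated by the finite graph $\Gamma$ with edge set $\Delta$. If all local monoids of $\mathcal C$ are in $\mathbf{DA}$, there is $n$ such that coterminal paths $p,q$ with $p\approx_nq$ (as words over $\Delta$) satisfy $[p]=[q]$.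

**Proof.** For arrows $u,u'$ with the same source, $u\,\mathcal R\,u'$ means $u'\in u\mathcal C$ and $u\in u'\mathcal C$. Dually, for the same target, $u\,\mathcal L\,u'$ means $u'\in\mathcal Cu$ and $u\in\mathcal Cu'$. We use $\le_{\mathcal R}$ and $<_{\mathcal R}$ accordingly.

**Step 1: a letter already read inside an $\mathcal R$-class does not leave it.**

(P) *If $u$ ends at $j$, $v$ is a path from $j$ with $u\,\mathcal R\,u[v]$, and the edge $a$ starts at $j$ and occurs in $v$, then $u\,\mathcal R\,u[a]$.* Write $v=v_1av_2$. Both ends of $v_1$ are $j$, so $v_1$ is a loop at $j$. Choose an arrow $v'$ with $u[v]v'=u$, and put $x=[v_1]$, $y=[av_2]v'$, both in $\mathcal C(j,j)\in\mathbf{DA}$. Then $u=uxy$, hence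
$$u=u(xy)^\omega=u(xy)^\omega y(xy)^\omega=uy(xy)^\omega\in u[a]\mathcal C .$$

(Q) *If $u\,\mathcal R\,u[v]$ and $w$ is a path from the end of $u$ with $c(w)\subseteq c(v)$, then $u\,\mathcal R\,u[w]$.* Induct along $w$. Let $u'=u[w']\,\mathcal R\,u$ for a prefix $w'$ of $w$ followed by the edge $b$. Choose a path $z$ with $u'[z]=u$. Then $u'[zv]=u[v]\,\mathcal R\,u'$ and $b\in c(zv)$, so $u'\,\mathcal R\,u'[b]$ by (P).

**Step 2: coterminal arrows that are $\mathcal R$- and $\mathcal L$-related are equal.**

(H) Let $u,v$ be coterminal with $u\,\mathcal R\,v$ and $u\,\mathcal L\,v$. Write $v=uy$ and $u=zv$ with $y,z$ in local monoids. Then $v=zvy$, so $v=z^mvy^m$ for all $m$. Local monoids are aperiodic, so $z^{m+1}=z^m$ for some $m$. Hence $u=zv=z^{m+1}vy^m=z^mvy^m=v$.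

**Step 3: set up an induction on the number of letters.** Let $\kappa$ be the number of arrows of $\mathcal C$ and $d_k=k\kappa$. We show by induction on $k$:

> if $p,q$ are coterminal, $|c(p)|\le k$ and $p\approx_{d_k}q$, then $[p]=[q]$.

For $k=0$ both paths are empty, at the same vertex. Let $k\ge1$ and $n=d_k$.

**Step 4: $[p]\,\mathcal R\,[q]$.** Mark the edges of $p$ at which the $\mathcal R$-class of the prefix strictly drops:
$$p=p_1a_1p_2a_2\cdots p_ra_rp_{r+1}.$$
So $[p_1a_1\cdots a_{s-1}]\,\mathcal R\,[p_1a_1\cdots a_{s-1}p_s]$ for $1\le s\le r+1$, and $[p_1\cdots p_sa_s]<_{\mathcal R}[p_1\cdots p_s]$ for $s\le r$. The prefixes meet $r+1$ distinct $\mathcal R$-classes, so $r<\kappa$.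

We have $a_s\notin c(p_s)$. Otherwise put $u=[p_1\cdots a_{s-1}]$ and $u'=u[p_s]\,\mathcal R\,u$, and choose a path $z$ with $u'[z]=u$. Then $u'[zp_s]=u'$ and $a_s\in c(zp_s)$, so $u'\,\mathcal R\,u'[a_s]$ by (P), a contradiction.

So each $a_s$ is a first occurrence in $p_sa_sp_{s+1}\cdots p_{r+1}$. Applying the first-occurrence clause successively to $a_1,\dots,a_r$ (possible since $r<\kappa\le n$), we obtain $q=q_1a_1\cdots q_ra_rq_{r+1}$ with $p_s\approx_{n-s}q_s$ for $s\le r$ and $p_{r+1}\approx_{n-r}q_{r+1}$. For $s\le r$, the paths $p_s,q_s$ are coterminal: they start where $a_{s-1}$ ends (or at the source of $p$ and $q$) and end where $a_s$ starts. Also $|c(p_s)|\le k-1$ since $a_s\notin c(p_s)$, and $n-s\ge k\kappa-\kappa=d_{k-1}$. By induction $[p_s]=[q_s]$.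

Put $u=[p_1a_1\cdots p_ra_r]=[q_1a_1\cdots q_ra_r]$. Then $[p]=u[p_{r+1}]\,\mathcal R\,u$. Since $c(q_{r+1})=c(p_{r+1})$, (Q) gives $[q]=u[q_{r+1}]\,\mathcal R\,u$. So $[p]\,\mathcal R\,[q]$.

**Step 5: $[p]\,\mathcal L\,[q]$.** Pass to the opposite category, generated by the opposite graph with the same edge set $\Delta$; paths become reversed words. Its local monoids are reversed local monoids, hence in $\mathbf{DA}$ by Lemma 2. It has the same $\kappa$. Reversal preserves coterminality and each $\approx_m$, so the induction hypothesis for $k-1$ is the same statement in both categories. Step 4 in the opposite category yields $[p]\,\mathcal L\,[q]$ in $\mathcal C$.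

**Step 6: conclude.** By (H), $[p]=[q]$. The number $n=d_{|\Delta|}$ works for all paths. $\square$

## 7. From local monoids to a block product

We isolate the part of (b) $\Rightarrow$ (a) that works for any choice of the right-hand factor.

**Lemma 6.** Let $\chi:A^*\to P$ be a surjective morphism with $P\in\mathbf W$. For $u,v\in A^*$ put
$$S_\chi(u,v)=\{\varphi(w):\ \chi(uw)=\chi(u),\ \chi(wv)=\chi(v)\},$$
a submonoid of $M$. If all $S_\chi(u,v)$ are in $\mathbf{DA}$, then $M\in\mathbf{DA}\,\square\,\mathbf W$.

**Proof.** $S_\chi(u,v)$ is a submonoid because words satisfying the two conditions are closed under concatenation.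

**Step 1: turn words into paths of contexts.** Let $\Delta=P\times A\times P$. Let $\Gamma$ have vertex set $P\times P$ and, for each $(n,a,m)\in\Delta$, an edge $(n,a,m)$ from $(n,\chi(a)m)$ to $(n\chi(a),m)$. For $w=a_1\cdots a_k$ and $l,r\in P$ let $\lambda_{l,r}(w)\in\Delta^*$ be the word whose $i$-th letter is
$$\big(l\chi(a_1\cdots a_{i-1}),\ a_i,\ \chi(a_{i+1}\cdots a_k)r\big).$$
The $i$-th edge goes from $\big(l\chi(a_1\cdots a_{i-1}),\chi(a_i\cdots a_k)r\big)$ to $\big(l\chi(a_1\cdots a_i),\chi(a_{i+1}\cdots a_k)r\big)$. So $\lambda_{l,r}(w)$ is a path from $(l,\chi(w)r)$ to $(l\chi(w),r)$. Conversely, by induction on length, a path from $(n,m)$ to $(n',m')$ with underlying word $w$ satisfies $n'=n\chi(w)$ and $m=\chi(w)m'$.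

**Step 2: identify the local monoids.** Let $\mathcal C$ be the category on the vertices of $\Gamma$ whose arrows $i\to j$ are the elements $\varphi(w)$, where $w$ is the underlying word of some path $i\to j$; composition is that of $M$. It is finite and generated by $\Gamma$, with $[p]=\varphi(w)$ for a path $p$ with underlying word $w$. As $\chi$ is onto, every vertex is some $(\chi(u),\chi(v))$. A word $w$ labels a loop there iff $\chi(u)=\chi(uw)$ and $\chi(v)=\chi(wv)$: necessity is the last remark of Step 1, and conversely $\lambda_{\chi(u),\chi(v)}(w)$ is such a loop. So the local monoid is $S_\chi(u,v)\in\mathbf{DA}$.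

**Step 3: let the left factor compute the path modulo $\approx_n$.** Take $n$ from Lemma 5 and $V=\Delta^*/{\approx_n}$, written additively; $V\in\mathbf{DA}$ by Lemma 4. Define $\theta:A^*\to V\,\square\,P$ by
$$\theta(a)=(f_a,\chi(a)),\qquad f_a(l,r)=[(l,a,r)]_{\approx_n}.$$
Directly from the definition, $\lambda_{l,r}(ww')=\lambda_{l,\chi(w')r}(w)\,\lambda_{l\chi(w),r}(w')$. Comparing with (2), induction on length gives $\theta(w)=(F_w,\chi(w))$ with $F_w(l,r)=[\lambda_{l,r}(w)]_{\approx_n}$.

**Step 4: $\theta(w)$ determines $\varphi(w)$.** Let $\theta(w)=\theta(w')$. Then $\chi(w)=\chi(w')$, so $\lambda_{1,1}(w)$ and $\lambda_{1,1}(w')$ are both paths from $(1,\chi(w))$ to $(\chi(w),1)$, and they are $\approx_n$-equivalent. Lemma 5 gives $\varphi(w)=\varphi(w')$. Hence $M$ is a quotient of $\theta(A^*)\le V\,\square\,P$. $\square$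

## 8. Contexts over subalphabets

Assume (b), with $\psi:A^*\to N$. The obvious choice in Lemma 6 is $\chi=\psi$ (with $P=\psi(A^*)$). Let us see how far it goes. Take $s=\varphi(x)$, $t=\varphi(y)$ in $S_\psi(u,v)$ and $e=\psi(xy)^K$ idempotent. We would like $(xy)^Kx$ and $y(xy)^K$ to lie in $\psi^{-1}(e)$; then (b) and Lemma 3 would give $I(s,t)$. We know $\psi(u)\psi(x)=\psi(u)$ and want $e\psi(x)=e$, so we want to cancel $\psi(u)$. Lemma 1 would allow this by making $e\psi(u)e$ an element of the group $H_e$, but only if the letters of $u$ are factors of $e$. A letter of $u$ outside $c(xy)$ stops the argument.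

The obstruction is real for this choice of $\chi$. Let $A=\{a,b,c\}$, $M=B_2^1$, with $\varphi(a)=\bar a$, $\varphi(b)=\bar b$, $\varphi(c)=0$. Let $N=F\cup\{0\}$ with $0$ a zero, and $\psi(a)=\alpha$, $\psi(b)=\beta$, $\psi(c)=0$. All elements of $N$ are idempotent, and $N\in\mathbf{DA}$: if $xy=0$ the identity reads $0=0$, otherwise $x,y\in F$. Condition (b) holds. Over $1$ lies only $\{1\}$; over $0$ only $\{0\}$; over $\alpha$ the set $\{\bar a,\bar a\bar b,0\}$; over $\beta$ the set $\{\bar b,\bar b\bar a,0\}$. None of these contains both $\bar a$ and $\bar b$. But for $u=v=c$ both conditions on $w$ read $0=0$, so $S_\psi(c,c)=M\notin\mathbf{DA}$.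

The letter $c$ has wiped out all memory of $a$ and $b$. The remedy is to remember, for every subalphabet $B$, the $\psi$-value of what remains of a word after erasing the letters outside $B$. Write $w|_B$ for $w$ with all letters outside $B$ erased, and define
$$\hat\psi:A^*\to\prod_{B\subseteq A}N,\qquad \hat\psi(w)=(\psi(w|_B))_{B\subseteq A},\qquad \hat N=\hat\psi(A^*).$$
Erasing letters is a morphism, so $\hat\psi$ is a morphism, and $\hat N\in\mathbf W$. In the example, with $B=\{a,b\}$, the word $c|_B$ is empty and $\psi(a)\ne1$, so $a$ no longer satisfies the conditions for $u=v=c$.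

**Lemma 7.** If $\mathbf W\subseteq\mathbf{DS}$ and $\psi$ is as in (b), then $S_{\hat\psi}(u,v)\in\mathbf{DA}$ for all $u,v\in A^*$.

**Proof.** Let $x,y$ be words satisfying the two conditions, $s=\varphi(x)$, $t=\varphi(y)$. We prove $I(s,t)$.

**Step 1: use the coordinate of the right subalphabet.** Put $B=c(xy)$, $u_1=u|_B$, $v_1=v|_B$. Since $x|_B=x$ and $y|_B=y$, the $B$-coordinate gives
$$\psi(u_1)\psi(x)=\psi(u_1)=\psi(u_1)\psi(y),\qquad \psi(x)\psi(v_1)=\psi(v_1)=\psi(y)\psi(v_1).$$
Choose $K\ge1$ such that $\varphi(xy)^K=(st)^\omega$ and $e:=\psi(xy)^K$ is idempotent.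

**Step 2: cancel on the left, $e\psi(x)=e$.** We have $\psi(u_1)e=\psi(u_1)$. Every letter of $u_1$ lies in $B=c(xy)$, so its $\psi$-image is a factor of $e$. By Lemma 1 in $N\in\mathbf{DS}$, $g:=e\psi(u_1)e=e\psi(u_1)\in H_e$. Now $g\psi(x)=e\psi(u_1)\psi(x)=e\psi(u_1)=g$. Multiplying on the left by the inverse of $g$ in $H_e$ gives $e\psi(x)=e$.

**Step 3: cancel on the right, $\psi(y)e=e$.** We have $e\psi(v_1)=\psi(v_1)$, so $g':=e\psi(v_1)e=\psi(v_1)e\in H_e$ by Lemma 1. Then $\psi(y)g'=\psi(y)\psi(v_1)e=\psi(v_1)e=g'$, and multiplying on the right by the inverse of $g'$ gives $\psi(y)e=e$.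

**Step 4: apply (b).** Hence $\psi((xy)^Kx)=e=\psi(y(xy)^K)$, so $s'=(st)^\omega s$ and $t'=t(st)^\omega$ both lie in $\varphi(\psi^{-1}(e))$. By (b), $I(s',t')$ holds, and $I(s,t)$ holds by Lemma 3. $\square$

**Proof of (b) $\Rightarrow$ (a) for $\mathbf W\subseteq\mathbf{DS}$.** Apply Lemma 6 with $\chi=\hat\psi$ and $P=\hat N$; its hypothesis is Lemma 7. $\square$

## 9. From idempotent fibers to inseparable pairs

We prove (b) $\Leftrightarrow$ (c) for $\mathbf W\subseteq\mathbf{DA}$, which completes Theorem 1.

**(c) $\Rightarrow$ (b): combine finitely many separating morphisms.** For each of the finitely many pairs $(s,t)$ that are not $\mathbf W$-inseparable choose a morphism $\psi_{s,t}$ to a monoid of $\mathbf W$ such that no $w\in\varphi^{-1}(s)$ and $w'\in\varphi^{-1}(t)$ have the same image. Let $\psi$ be the product of these morphisms. If $\psi(w)=\psi(w')$, then $\varphi(w),\varphi(w')$ are inseparable. In particular any two elements of $\varphi(\psi^{-1}(e))$ are inseparable, so $I$ holds for them by (c).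

**(b) $\Rightarrow$ (c): move a common value to an idempotent.** Let $s,t$ be inseparable and $\psi:A^*\to N$ as in (b). Pick $w\in\varphi^{-1}(s)$, $w'\in\varphi^{-1}(t)$ with $\psi(w)=\psi(w')=m$. The value $m$ need not be idempotent. Take $K\ge|N|$ with $(st)^K=(st)^\omega$. Since $N\in\mathbf{DA}$ is aperiodic, (1) gives
$$\psi\big((ww')^Kw\big)=\psi\big(w'(ww')^K\big)=m^{2K+1}=m^\omega ,$$
which is idempotent. These two words have $\varphi$-images $(st)^\omega s$ and $t(st)^\omega$. By (b), $I((st)^\omega s,\,t(st)^\omega)$ holds, and $I(s,t)$ holds by Lemma 3. $\square$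

## 10. The rules produce only $\mathbf{DA}$-inseparable pairs

It remains to compute the $\mathbf{DA}$-inseparable pairs. Rules 1 and 2 alone generate only the diagonal pairs $(\varphi(w),\varphi(w))$, in the set indexed by $B=c(w)$. All other pairs come from rule 3. It says that between two idempotent powers of content $B$, a monoid in $\mathbf{DA}$ cannot tell one word of content $B$ from another. The index $B$ is needed because an element of $M$ does not determine the content of the words that represent it.

**Example.** In $B_2^1$ with $B=\{a,b\}$, the pair $(\bar a\bar b,\bar a\bar b)$ is in $R_B$ by rules 1 and 2. Both $\bar a\bar b=\varphi(ab)$ and $0=\varphi(aab)$ are in $H_B$. Rule 3, with both pairs equal to $(\bar a\bar b,\bar a\bar b)$, $h=\bar a\bar b$ and $h'=0$, gives $(\bar a\bar b,0)\in R_B$.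

**Soundness ($(s,s')\in R$ implies $\mathbf{DA}$-inseparable).** Fix $\psi:A^*\to D\in\mathbf{DA}$. By induction on the derivation we show: if $(s,s')\in R_B$, there are words $w,w'$ of content $B$ with $\varphi(w)=s$, $\varphi(w')=s'$ and $\psi(w)=\psi(w')$.

For rule 1 take $w=w'$ empty or a letter. For rule 2 concatenate. For rule 3, let $w,w'$ serve $(s,s')$, let $z,z'$ serve $(t,t')$, and let $g,g'$ be words of content $B$ with $\varphi(g)=h$, $\varphi(g')=h'$. If $B=\emptyset$, all these words are empty and the new pair is $(1,1)$, served by empty words. Let $B\ne\emptyset$. Choose $K\ge1$ such that all $K$-th powers in $M$ and in $D$ are idempotent, and consider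
$$w^Kgz^K\quad\text{and}\quad w'^Kg'z'^K ,$$
both of content $B$. Their $\varphi$-images are $s^\omega ht^\omega$ and $s'^\omega h't'^\omega$. Put $E=\psi(w)^K=\psi(w')^K$ and $Z=\psi(z)^K=\psi(z')^K$. All $\psi$-images of letters of $B$ are factors of $E$ and of $Z$, and $E$, $Z$, $\psi(g)$ are products of such images. So Lemma 1 gives $ZEZ=Z$ and $E\cdot\psi(g)Z\cdot E=E$. Hence
$$E\psi(g)Z=E\psi(g)ZEZ=\big(E\psi(g)ZE\big)Z=EZ .$$
Likewise $E\psi(g')Z=EZ$. So the two words have the same $\psi$-image. $\square$

## 11. Greedy factorizations into blocks of full content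

For the converse we take $p\approx_nq$ with $n$ large and must derive $(\varphi(p),\varphi(q))$ from the rules. The natural plan is to cut $p$ repeatedly at the first place where its full content $B$ has been read. Each piece, without its last letter, has fewer letters, so induction applies, and $q$ is cut in a matching way.

**Definition.** Let $B\ne\emptyset$ and $c(p)=B$. The *left $B$-factorization* is
$$p=p_1a_1p_2a_2\cdots p_ra_rp_{r+1},\qquad c(p_i)=B\setminus\{a_i\}\ (i\le r),\qquad c(p_{r+1})\subsetneq B,$$
where the *left blocks* $p_ia_i$ are successively the shortest prefixes of content $B$ of what remains. (The last letter of such a prefix occurs in it only once.) *Right blocks* are defined by reversal.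

**Example.** For $B=\{a,b\}$ and $p=aabbabbb$ the left blocks are $aab$ and $ba$, with remainder $bbb$. The right blocks are $abbb$ and, before it, $abb$, with remainder $a$.

**Lemma 8.**

* (G1) If $w_1,\dots,w_m$ are disjoint factors of $p$ of content $B$, listed from left to right, then $p$ has at least $m$ left blocks, and the $i$-th left block ends no later than $w_i$. Hence the number of left blocks is the maximal number of disjoint factors of content $B$, and so is the number of right blocks.
* (G2) If $p$ has at least $2T$ left blocks, its last $T$ right blocks lie in the suffix after its first $T$ left blocks.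
* (G3) Let $p'\approx_mq'$ with $m\ge1$ and $c(p')=B$, and let $p'=p_1a_1p''$ with $p_1a_1$ the first left block. Then $q'=q_1a_1q''$ with $q_1a_1$ the first left block of $q'$, $p_1\approx_{m-1}q_1$ and $p''\approx_{m-1}q''$. The reversed statement holds for right blocks.

**Proof.** (G1) Suppose the $(i-1)$-st left block ends no later than $w_{i-1}$ (an empty condition for $i=1$). Then the part of $p$ after it, up to the end of $w_i$, contains $w_i$ and so has content $B$. Hence the $i$-th left block exists and ends no later than $w_i$. Left blocks are themselves disjoint factors of content $B$, so their number is the maximum. By reversal this holds for right blocks.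

(G2) The left blocks numbered $T+1,\dots,2T$ are $T$ disjoint factors of content $B$ in the suffix in question. By the reversal of (G1), for $i\le T$ the $i$-th right block from the right starts no earlier than the $i$-th of these factors counted from the right.

(G3) As $a_1\notin c(p_1)$, the first-occurrence clause for $a_1$ gives $q'=q_1a_1q''$ with $a_1\notin c(q_1)$, $p_1\approx_{m-1}q_1$ and $p''\approx_{m-1}q''$. Since $c(q_1)=c(p_1)=B\setminus\{a_1\}$, the word $q_1a_1$ is the shortest prefix of $q'$ of content $B$. $\square$

The plan breaks at one point. Each application of (G3) costs one level of $\approx$, while the number $r$ of blocks is unbounded. When $r$ exceeds $n$, nothing remains to compare the middles of $p$ and $q$. Take $p=(ab)^Ka(ab)^K$ and $q=(ab)^Kb(ab)^K$ with $K\ge n+1$. They are $\approx_n$-equivalent, both being $\approx_n(ab)^K$ by the claim in the proof of Lemma 4. Yet the central letters $a$ and $b$ have different contents. The way out is to use only boundedly many blocks from each end, find an idempotent among the left ones and another among the right ones,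 and let rule 3 absorb whatever lies between, with no comparison of the middles.

## 12. The rules produce all $\mathbf{DA}$-inseparable pairs

**Step 1: choose the number of blocks.** Choose $T\ge1$ such that every sequence of $T$ elements of $M\times M$ has a nonempty block of consecutive elements with idempotent product. Such $T$ exists by Ramsey's theorem: color each pair $i<j$ in $\{0,\dots,T\}$ by the product of the elements numbered $i+1,\dots,j$; a monochromatic triangle $i<j<l$ with color $\pi$ gives $\pi=\pi\pi$. Put $n_0=0$ and $n_k=n_{k-1}+2T+1$.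

**Step 2: the statement for induction, and why it suffices.** We prove by induction on $k$:

> if $p,q\in A^*$, $|c(p)|\le k$ and $p\approx_{n_k}q$, then $(\varphi(p),\varphi(q))\in R_{c(p)}$.

This suffices. If $s,s'$ are $\mathbf{DA}$-inseparable, then, since $A^*/{\approx_{n_{|A|}}}$ is in $\mathbf{DA}$ by Lemma 4, there are $p\approx_{n_{|A|}}q$ with $\varphi(p)=s$ and $\varphi(q)=s'$, so $(s,s')\in R$.

For $k=0$ both words are empty and rule 1 applies. Let $k\ge1$, $n=n_k$, $B=c(p)=c(q)$. If $|B|<k$, use $\approx_{n_k}\subseteq\approx_{n_{k-1}}$ and induction. So assume $|B|=k$, and let $p$ have $r\ge1$ left blocks $p_ia_i$.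

**Step 3: match blocks of $p$ and $q$.** Since $n\ge2T+1$, we may iterate (G3). For $i\le\min(r,2T)$ the $i$-th left block of $q$ exists and is $q_ia_i$ with $p_i\approx_{n-i}q_i$, and the suffixes remaining after these blocks are $\approx_{n-i}$-equivalent. The same holds from the right.

**Step 4: the case $r<2T$, where the plan works directly.** Here $q=q_1a_1\cdots q_ra_rq_{r+1}$ with $p_i\approx_{n-i}q_i$ for $i\le r$ and $p_{r+1}\approx_{n-r}q_{r+1}$. Each $p_i$ ($i\le r+1$) has at most $k-1$ letters, and $n-r\ge n_{k-1}$. By induction $(\varphi(p_i),\varphi(q_i))\in R_{c(p_i)}$, and $(\varphi(a_i),\varphi(a_i))\in R_{\{a_i\}}$ by rule 1. The union of all these contents is $c(p)=B$, so rule 2 gives $(\varphi(p),\varphi(q))\in R_B$.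

**Step 5: the case $r\ge2T$, splitting off both ends.** By Step 3, $q$ also has at least $2T$ left blocks. By (G1) both words have at least $2T$ right blocks, and by (G2)
$$p=L_p\,m_p\,U_p,\qquad q=L_q\,m_q\,U_q,$$
where $L$ is the product of the first $T$ left blocks and $U$ that of the last $T$ right blocks. For $i\le T$ let $x_i=(\varphi(p_ia_i),\varphi(q_ia_i))$. We have $n-i\ge n_{k-1}$ and $c(p_i)=B\setminus\{a_i\}$ has $k-1$ letters, so induction gives $(\varphi(p_i),\varphi(q_i))\in R_{B\setminus\{a_i\}}$, and rules 1 and 2 give $x_i\in R_B$. In the same way, the pairs of corresponding right blocks lie in $R_B$.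

**Step 6: find idempotents at both ends.** By the choice of $T$,
$$(\varphi(L_p),\varphi(L_q))=x\,\varepsilon\,x',\qquad (\varphi(U_p),\varphi(U_q))=y\,\eta\,y',$$
with $\varepsilon=(e,e')$ and $\eta=(f,f')$ idempotent. Each of $x,\varepsilon,x',y,\eta,y'$ is a product of consecutive block pairs, nonempty for $\varepsilon,\eta$. By rule 2, $\varepsilon,\eta\in R_B$ and $x,x',y,y'\in R_B\cup\{(1,1)\}$.

**Step 7: absorb the middle.** Put $(g,g')=x'\,(\varphi(m_p),\varphi(m_q))\,y$. Then
$$(\varphi(p),\varphi(q))=x\cdot(egf,\ e'g'f')\cdot y' .$$
The element $e$ is the image of a nonempty product of left blocks of $p$, a word of content $B$, while $g$ and $f$ are images of words over $B$. So $egf\in H_B$. Similarly, with the blocks of $q$, $e'g'f'\in H_B$. Since $e,f,e',f'$ are idempotent,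
$$egf=e^\omega(egf)f^\omega,\qquad e'g'f'=e'^\omega(e'g'f')f'^\omega .$$
Rule 3 with the pairs $\varepsilon,\eta\in R_B$ and $h=egf$, $h'=e'g'f'$ gives $(egf,e'g'f')\in R_B$. Rule 2 gives $(\varphi(p),\varphi(q))\in R_B$. This completes the induction and, with Section 10, the proof of Theorem 2. $\square$

## 13. The fixpoint algorithm, and a language outside $\mathbf{DA}\,\square\,\mathbf{DA}$

**Proof of Theorem 3.** Take $\mathbf W=\mathbf{DA}$, which is contained in $\mathbf{DS}$, in Theorem 1(c). It says that $M\in\mathbf{DA}\,\square\,\mathbf{DA}$ iff $I(s,t)$ holds for all $\mathbf{DA}$-inseparable pairs, which by Theorem 2 are the pairs in $R$.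

For the algorithm, the sets $H_B$ form the least family with $1\in H_\emptyset$ and $H_B\varphi(a)\subseteq H_{B\cup\{a\}}$, and the $R_B$ are the least family satisfying the rules. Both are computed by applying the rules until nothing new appears. There are at most $2^{|A|}|M|^2$ triples $(B,s,s')$, hence at most that many rounds with new elements. One round inspects at most $4^{|A|}|M|^4$ instances of rule 2 and $2^{|A|}|M|^6$ instances of rule 3; the sets $H_B$ are cheaper. The total is $2^{O(|A|)}|M|^{O(1)}$. Then $I(s,t)$ is tested for at most $|M|^2$ pairs. For a regular language given by an automaton, first compute its syntactic monoid. $\square$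

So membership in $\mathbf{DA}\,\square\,\mathbf{DA}$, equivalently in the level $\mathrm{at}_2$, is decidable.

**Example.** Let
$$L=\big((ab)^+a(ab)^+(ab)^+b(ab)^+\big)^*$$
with syntactic morphism $\eta$. Each factor $(ab)^+a(ab)^+(ab)^+b(ab)^+$ begins with $a$, ends with $b$, and contains exactly one $aa$, followed later by exactly one $bb$. So in words of $L$ the factors $aa$ and $bb$ alternate. Put $e=\eta(ab)^\omega$, $s=e\eta(a)e$, $t=e\eta(b)e$, and $B=\{a,b\}$. By rules 1 and 2, $(\eta(ab),\eta(ab))\in R_B$. Both $h=e\eta(a)$ and $h'=e\eta(b)$ are in $H_B$. Rule 3, with both pairs equal to $(\eta(ab),\eta(ab))$, gives $(eh\,e,eh'e)=(s,t)\in R$.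

Choose $k\ge1$ with $\eta(ab)^k=e$, and let $x=(ab)^ka(ab)^k$, $y=(ab)^kb(ab)^k$, so $\eta(x)=s$ and $\eta(y)=t$. Choose $m\ge1$ with $(st)^m=(st)^\omega$. Then $(st)^\omega$ is the image of $(xy)^m\in L$, and $(st)^\omega t(st)^\omega$ is the image of $(xy)^my(xy)^m$. The latter word contains $yy=(ab)^kb(ab)^k(ab)^kb(ab)^k$, with two occurrences of $bb$ and no $aa$ between them, so it is not in $L$. Hence the two images differ and $I(s,t)$ fails. By Theorem 3 the syntactic monoid of $L$ is not in $\mathbf{DA}\,\square\,\mathbf{DA}$.

## 14. Mal'cev products, separation, and a basis of $\omega$-identities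

**Condition (b) as a Mal'cev product.** A relational morphism $\tau:M\to N$ assigns to each $s\in M$ a nonempty set $\tau(s)\subseteq N$ with $1\in\tau(1)$ and $\tau(s)\tau(t)\subseteq\tau(st)$. The Mal'cev product of $\mathbf{DA}$ (taken as a pseudovariety of semigroups, defined by the same identity) with $\mathbf W$ consists of the $M$ that have a relational morphism to some $N\in\mathbf W$ such that, for each idempotent $e\in N$, $I(s,t)$ holds for all $s,t\in\tau^{-1}(e)=\{s:e\in\tau(s)\}$. Condition (b) says exactly that $M$ is in this class. Given $\psi$, put $\tau(s)=\psi(\varphi^{-1}(s))$, so that $\tau^{-1}(e)=\varphi(\psi^{-1}(e))$. Given $\tau$, choose $\psi(a)\in\tau(\varphi(a))$ for each letter; then $\psi(w)\in\tau(\varphi(w))$ for all $w$, so $\varphi(\psi^{-1}(e))\subseteq\tau^{-1}(e)$. So Theorem 1 says that $\mathbf{DA}\,\square\,\mathbf W$ equals this Mal'cev product for every $\mathbf W\subseteq\mathbf{DS}$. The inclusion of $\mathbf{DA}\,\square\,\mathbf W$ in it was proved in Section 4 for every $\mathbf W$.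

**Corollary 1.** Let $\mathbf W\subseteq\mathbf{DA}$. If separation of regular languages by $\mathbf W$-languages is decidable, then $\mathbf{DA}\,\square\,\mathbf W$ has decidable membership.

**Proof.** The elements $s,t$ are $\mathbf W$-inseparable iff no language recognized by a monoid of $\mathbf W$ separates $\varphi^{-1}(s)$ from $\varphi^{-1}(t)$. Indeed, if $\psi$ sends these languages to disjoint sets, then $\psi^{-1}(\psi(\varphi^{-1}(s)))$ separates them; and if a language recognized by $\psi$ separates them, no word of one has the same $\psi$-image as a word of the other. There are finitely many pairs, and $I(s,t)$ is checked in $M$. Now use Theorem 1(c). $\square$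

**Proposition 1.** Over a countable alphabet $X$, for finite $B\subset X$, let $(P_B)$ be the least family of sets of pairs of $\omega$-terms with $(1,1)\in P_\emptyset$; $(a,a)\in P_{\{a\}}$; $P_BP_C\subseteq P_{B\cup C}$; and $(\sigma^\omega g\tau^\omega,\ \sigma'^\omega g'\tau'^\omega)\in P_B$ whenever $(\sigma,\sigma'),(\tau,\tau')\in P_B$ and $g,g'$ are words of content $B$. Then
$$\mathbf{DA}\,\square\,\mathbf{DA}=\Big[\!\Big[(\sigma\tau)^\omega\tau(\sigma\tau)^\omega=(\sigma\tau)^\omega\ :\ (\sigma,\tau)\in\bigcup_BP_B\Big]\!\Big].$$

**Proof.** Let $M\in\mathbf{DA}\,\square\,\mathbf{DA}$, let $(\sigma,\tau)\in P_B$, and let an assignment $B\to M$ be given. The submonoid $M'$ generated by the image of $B$ is in $\mathbf{DA}\,\square\,\mathbf{DA}$. The rules for $P$ correspond to rules 1–3, so the pair of values of $(\sigma,\tau)$ lies in the set $R$ computed for $B^*\to M'$, and the identity holds by Theorem 3.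

Conversely, let $M$ satisfy all these identities, and take $\varphi:A^*\to M$ onto with $A\subset X$ finite. The elements of $H_B$ are the values of the words of content $B$, and the rules correspond, so each $(s,t)\in R$ is the pair of values of some pair in $\bigcup_BP_B$. Hence $I(s,t)$ holds for all $(s,t)\in R$, and Theorem 3 gives $M\in\mathbf{DA}\,\square\,\mathbf{DA}$. $\square$
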